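# Dividing smooth solutions by the basic solutions of a locally integrable structure

## 1. Gaussian averages over a slice, as entire functions of $Z$

Let $B\subset\mathbb R^m$ be the closed ball of radius $R$ about $0$, let $W\subset\mathbb R^n$ be a closed ball about $0$, and let
$$Z(x,t)=x+i\varphi(x,t),\qquad (x,t)\in B\times W,$$
where $\varphi$ is smooth with values in $\mathbb R^m$, $\varphi(0,0)=0$, and $\varphi_x$ is small. For $\zeta\in\mathbb C^m$ write $\langle\zeta\rangle^2=\sum_j\zeta_j^2$ (no absolute values), so that $\operatorname{Re}\langle\zeta\rangle^2=|\operatorname{Re}\zeta|^2-|\operatorname{Im}\zeta|^2$. Fix $\chi\in C_c^\infty(\operatorname{int}B)$ with $0\le\chi\le1$ and $\chi=1$ on $\{|x|\le R/2\}$. For a smooth function $v$ and $\tau>0$ put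
$$E_\tau v(z)=\Bigl(\frac\tau\pi\Bigr)^{m/2}\int e^{-\tau\langle z-Z(x',0)\rangle^2}\,\chi(x')\,v(x',0)\,\det Z_x(x',0)\,dx',\qquad z\in\mathbb C^m. \tag{1}$$
This is an entire function of $z$, and it sees only the values of $v$ on the slice $t=0$. (It is the Gaussian regularization of Baouendi and Treves.) For a general $v$ it says nothing about $v$ off that slice. If, however, $v$ is annihilated by the vector fields that annihilate the components of $Z$, then $E_\tau v(Z(x,t))\to v(x,t)$ near $0$ also for $t\ne0$. Moreover $E_\tau v$ can be described to every order in a complex neighborhood of radius $\tau^{-1/2}$ of the image of $Z$. This is Lemma 1 below.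

The convergence is slow. Take $m=1$, $n=0$, $Z=x$, $v(x)=x^2$ and drop the cutoff. Then
$$\Bigl(\frac\tau\pi\Bigr)^{1/2}\int_{\mathbb R}e^{-\tau(z-s)^2}s^2\,ds=z^2+\frac1{2\tau}.$$
The error is exactly $v''/(4\tau)$, so it is removed by subtracting $\frac1{4\tau}$ times the average of $v''$. Iterating this correction leads to
$$E^{(L)}_\tau u=\sum_{l=0}^{L-1}\frac1{l!}\Bigl(-\frac1{4\tau}\Bigr)^lE_\tau(\Delta^lu), \tag{2}$$
where $\Delta$ is a Laplacian adapted to $Z$, defined in Section 5.

The proof turns on the entire functions $P_j=E^{(L_j)}_{4^j}u$, where $L_j\to\infty$ slowly. They give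
$$u=P_{j_0}\circ Z+\sum_{j\ge j_0}(P_{j+1}-P_j)\circ Z ,$$
and the difference $P_{j+1}-P_j$ is smaller than every power of $2^{-j}$, not only on the image of $Z$ but on its $2^{-j-1}$-neighborhood. This series serves to decide whether a solution vanishing at a point is a combination of $Z_1,\dots,Z_m$ with coefficients that are again solutions. An entire function vanishing at $0$ is certainly divisible by $z_1,\dots,z_m$. We shall divide term by term, with bounds good enough to sum the quotients.

## 2. Locally integrable structures and the ring $\mathfrak S_0$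

Let $\Omega$ be a smooth manifold of dimension $N$.

**Definition.** A *locally integrable structure* of rank $n$ on $\Omega$ is a smooth subbundle $\mathcal V\subset\mathbb CT\Omega$ of rank $n$ that is involutive (brackets of sections are sections) and such that near every point the orthogonal $\mathcal V^\perp\subset\mathbb CT^*\Omega$ is spanned by the differentials $dZ_1,\dots,dZ_m$ of $m=N-n$ smooth solutions. Here a smooth function $u$ is a *solution* if $Lu=0$ for every smooth section $L$ of $\mathcal V$; equivalently, $du$ is a section of $\mathcal V^\perp$. The $Z_j$ are called *basic solutions*.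

**Examples.**

- $\mathcal V=0$ on $\mathbb R^m$: every smooth function is a solution, and $Z=x$ is a system of basic solutions.
- $\mathcal V$ spanned by $\partial_{\bar z_1},\dots,\partial_{\bar z_m}$ on $\mathbb C^m$: the solutions are the holomorphic functions, and $Z=z$.
- The *fold structure* on $\mathbb R^2$, spanned by $L=\partial_t-it\,\partial_x$: here $m=n=1$ and $Z=x+it^2/2$, since $LZ=it-it=0$ and $dZ\neq0$.

Fix a point $0\in\Omega$ and basic solutions $Z_1,\dots,Z_m$ near $0$, with $dZ_1,\dots,dZ_m$ linearly independent and spanning $\mathcal V^\perp$ near $0$, and $Z_j(0)=0$. Let $\mathfrak S_0$ be the ring of germs at $0$ of smooth solutions. If $u\in\mathfrak S_0$ and $u(0)\ne0$, then $1/u\in\mathfrak S_0$. So $\mathfrak S_0$ is a local ring with maximal ideal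
$$\mathfrak m=\{u\in\mathfrak S_0:u(0)=0\},\qquad \langle Z_1,\dots,Z_m\rangle\subseteq\mathfrak m .$$
Question 3 of "The Borel map in locally integrable structures" (doi:10.1007/s00208-019-01811-w) asks whether there is an example in which this inclusion is strict. **Answer.** No such example exists: for every locally integrable structure, every point $0$ and every choice of basic solutions, $\mathfrak m=\langle Z_1,\dots,Z_m\rangle$.

If $m=0$, then $du=0$ for every solution $u$, so solutions are locally constant and $\mathfrak m=0$. From now on $m\ge1$.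

**Theorem A.** Let $u$ be a smooth solution near $0$. There are a neighborhood $U_1$ of $0$ and smooth solutions $u_1,\dots,u_m$ on $U_1$ with $u-u(0)=\sum_iZ_iu_i$ on $U_1$. Hence $\mathfrak m=\langle Z_1,\dots,Z_m\rangle$ always.

**Theorem B.** For every neighborhood $U$ of $0$ there is a neighborhood $U_1\subset U$ of $0$ such that for every smooth solution $u$ on $U$ there are $w_1,\dots,w_m\in C^\infty(U_1\times U_1)$, each annihilated by $\mathcal V$ in either variable, with
$$u(q)-u(p)=\sum_{i=1}^m\bigl(Z_i(q)-Z_i(p)\bigr)w_i(q,p),\qquad p,q\in U_1 .$$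

To state the algebraic consequences we need derivatives that preserve solutions. If $v$ is a solution, then $dv\in\mathcal V^\perp$, so
$$dv=\sum_jM_jv\,dZ_j \tag{3}$$
with unique smooth coefficients $M_jv$. Contract $0=d^2v=\sum_jd(M_jv)\wedge dZ_j$ with a section $L$ of $\mathcal V$. Since $LZ_j=0$, this gives $\sum_jL(M_jv)\,dZ_j=0$, so $L(M_jv)=0$, and each $M_jv$ is again a solution. Inserting (3) for $M_jv$ gives $0=\sum_{j,k}M_kM_jv\,dZ_k\wedge dZ_j$, that is, $M_kM_jv=M_jM_kv$. The rule $d(uv)=u\,dv+v\,du$ makes the $M_j$ derivations. So $M_1,\dots,M_m$ are commuting derivations of $\mathfrak S_0$ with $M_jZ_i=\delta_{ij}$, and $M^\alpha v$ is well defined for multi-indices $\alpha$. In the fold structure a solution satisfies $v_t=itv_x$, hence $dv=v_x(dx+it\,dt)=v_x\,dZ$ and $Mv=v_x$.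

**Corollary C.**

1. $u\mapsto du(0)$ induces an isomorphism $\mathfrak m/\mathfrak m^2\cong\mathcal V_0^\perp$. Elements $v_1,\dots,v_p\in\mathfrak m$ generate $\mathfrak m$ if and only if $dv_1(0),\dots,dv_p(0)$ span $\mathcal V_0^\perp$. The minimal number of generators is exactly $m$.
2. For every $k\ge1$, $\mathfrak m^k=\{u:(M^\alpha u)(0)=0\ \ \forall|\alpha|<k\}$, every $u\in\mathfrak S_0$ satisfies $u=\sum_{|\alpha|<k}\frac{(M^\alpha u)(0)}{\alpha!}Z^\alpha+\sum_{|\alpha|=k}Z^\alpha w_\alpha$ with $w_\alpha\in\mathfrak S_0$, and $\mathfrak S_0/\mathfrak m^k\cong\mathbb C[\zeta]/(\zeta)^k$. So the $\mathfrak m$-adic completion of $\mathfrak S_0$ is $\mathbb C[[\zeta_1,\dots,\zeta_m]]$.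
3. Let $J\subset\mathbb C\{\zeta\}$ be an ideal with $(\zeta)^k\subset J$. Then $u\in\mathfrak S_0$ belongs to the ideal generated by $\{g(Z):g\in J\}$ if and only if $\sum_{|\alpha|<k}\frac{(M^\alpha u)(0)}{\alpha!}\zeta^\alpha\in J$.

## 3. Three structures in which one integrates along segments

**All smooth functions.** Let $\mathcal V=0$ on $\mathbb R^m$ and $Z=x$. Hadamard's lemma on a ball about $0$ reads
$$u(x)-u(0)=\int_0^1\frac d{ds}u(sx)\,ds=\sum_ix_i\int_0^1(\partial_iu)(sx)\,ds,$$
and the integrals are smooth, that is, solutions.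

**Holomorphic functions.** For $\mathcal V=T^{0,1}$ on $\mathbb C^m$ the same formula with $z$ in place of $x$ works on a ball, and the integrals are holomorphic.

**The fold structure.** Let $u$ be a solution on $U=\{|x|<a,\ |t|<b\}$, and let
$$S=Z(U)=\{x+iy:|x|<a,\ 0\le y<b^2/2\}.$$
On $\{t>0\}$ the map $Z$ is a diffeomorphism onto $\operatorname{int}S$ and $du$ is a multiple of $dZ$. So $u=F_+\circ Z$ there, with $F_+$ holomorphic in $\operatorname{int}S$. Likewise $u=F_-\circ Z$ on $\{t<0\}$. Both functions extend continuously to the real segment, with the same values $u(x,0)$. The difference $F_+-F_-$ therefore vanishes on the segment. Extended by $0$ across the segment it is continuous, and by Morera's theorem holomorphic, so it vanishes identically. Hence $u=F\circ Z$ with $F$ continuous on $S$ and holomorphic inside.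

The same applies to the solutions $M^ku=\partial_x^ku$, which correspond to $F^{(k)}$. So every derivative $F^{(k)}$ extends continuously to $S$. Since $S$ is star-shaped about $0$, we may put $G(z)=\int_0^1F'(sz)\,ds$ on $S$, and then $F(z)-F(0)=zG(z)$, that is, $u-u(0)=Z\cdot(G\circ Z)$. All derivatives of $G$ extend continuously to $S$. So $G\circ Z$ is continuous on $U$, smooth for $t\ne0$, and all its derivatives extend continuously across $t=0$; hence it is smooth on $U$. It is a solution for $t\neq0$, and so everywhere by continuity.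

In each case the formula integrates along the segments from $0$ to the points of the image of $Z$.

## 4. Where the segments fail

Two versions of this method present themselves in general, and each breaks at a definite place.

**Segments in $\Omega$.** Apply Hadamard's lemma in the coordinates $(x,t)$. In the fold structure let $u=Z^2=x^2-t^4/4+ixt^2$. Then
$$u(x,t)-u(0,t)=x\,(x+it^2).$$
The factor is $x$ and not $Z$. The coefficient $x+it^2$ is not a solution, because $L(x+it^2)=2it-it=it$. Finally $u(0,t)=-t^4/4$ is not $u(0)=0$.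

**Segments in $\mathbb C^m$.** Approximate $u$ by $P_j\circ Z$ with $P_j$ entire, write $P_j(z)-P_j(0)=\sum_iz_i\int_0^1(\partial_iP_j)(sz)\,ds$, and let $j\to\infty$. For this one wants the $P_j$ to be under control on the segments from $0$ to points of the image of $Z$. Those segments leave the image, and there control can fail for every choice of the $P_j$. Let $m=1$, $n=0$, $Z(x)=x+ix^2$ near $0\in\mathbb R$. Every smooth function is a solution. Choose a small $a>0$ and a smooth $u$ that vanishes for $x\le a/2$ and is not identically $0$ on $(a/2,a)$. The segments from $0$ to the points $Z(x)$, $0<x<a$, fill up the open connected set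
$$G=\{x+iy:0<x<a,\ x^2<y<ax\}$$
together with the arc $\{Z(x):0<x<a\}$ and the origin. Suppose entire functions $P_j$ with $P_j\circ Z\to u$ converged uniformly on the union of these segments. The limit $F$ would be continuous on $G$ together with the arc, holomorphic in $G$, and equal to $u$ on the arc. Near an inner point of the part $0<x<a/2$ of the arc, extend $F$ by $0$ below the arc. The extension is continuous, holomorphic off a smooth arc, hence holomorphic by Morera's theorem. It vanishes on an open set, so $F=0$ near that point, hence on $G$, hence $u=0$ on $(0,a)$, a contradiction.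

The conclusion of Theorem A is easy in this example, since $u-u(0)$ is divisible by $x$ and $Z=x(1+ix)$. What fails is the method. The differences $P_{j+1}-P_j$ are small near the image of $Z$ and need not be small on segments that leave it. The division must be carried out on sets where the function to be divided is known to be small, and with a bound in terms of that smallness.

## 5. Adapted coordinates and the derivations as vector fields

**Step 1: coordinates in which $Z=x+i\varphi$.** The purpose is to bring the $Z$ of an arbitrary structure to the form used in Section 1. The map $dZ(0):\mathbb CT_0\Omega\to\mathbb C^m$ is onto, so the vectors $dZ(0)v$ with $v\in T_0\Omega$ real span $\mathbb C^m$ over $\mathbb C$. Choose real $v_1,\dots,v_m$ such that the $dZ(0)v_j$ form a basis, and $A\in GL(m,\mathbb C)$ with $A\,dZ(0)v_j=e_j$. Replacing $Z$ by $AZ$ does not change the ideal $\langle Z_1,\dots,Z_m\rangle$. It does not change the validity of Theorems A and B either: coefficients $\tilde w_i$ for $AZ$ give the coefficients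 $w_k=\sum_iA_{ik}\tilde w_i$ for $Z$. So until the end of Section 10 we assume $dZ(0)v_j=e_j$. The $v_j$ are then linearly independent over $\mathbb R$. Take coordinates $(y,t)\in\mathbb R^m\times\mathbb R^n$ centered at $0$ with $\partial_{y_j}|_0=v_j$. Then $Z_y(0)=I$, so $\partial(\operatorname{Re}Z)/\partial y(0)=I$, and $x=\operatorname{Re}Z$ together with $t$ are coordinates near $0$. In them
$$Z=x+i\varphi(x,t),\qquad\varphi\text{ real},\quad\varphi(0,0)=0,\quad\varphi_x(0,0)=0,$$
the last because $Z_x(0)=Z_y(0)(x_y(0))^{-1}=I$. We take the coordinate domain inside the set where $dZ_1,\dots,dZ_m$ are independent and span $\mathcal V^\perp$.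

**Step 2: the neighborhood $U_1$.** The purpose is to fix domains that depend on $U$ and $Z$ but not on the solution. Let $U$ be a neighborhood of $0$. Choose first $R>0$, then $r>0$, such that with $B=\{|x|\le R\}$ and $W=\{|t|\le r\}$ the set $B\times W$ lies in the intersection of the interior of $U$ with the coordinate domain, and
$$\|\varphi_x\|\le\tfrac1{32}\ \text{ on }B\times W,\qquad|\varphi(0,t)|\le\tfrac R{32}\ \text{ on }W. \tag{4}$$
As $B$ is convex, $|\varphi(x,t)-\varphi(x',t)|\le|x-x'|/32$ and $|\varphi|\le R/16$ on $B\times W$. The matrix $Z_x=I+i\varphi_x$ is invertible on the compact set $B\times W$, hence on an open neighborhood $U'\subset U$ of it, inside the coordinate domain. Put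
$$U_1=\{|x|<R/8,\ |t|<r\},\qquad K=Z(U_1)\ni0 .$$
If $n=0$ there is no variable $t$. From now on "solution" means solution on $U'$. The functions we consider are smooth on $U'$, so they are bounded on $B\times W$ with all their derivatives.

**Step 3: vector fields $M_j$.** The purpose is to realize the derivations of Section 2 by differential operators in $x$ alone. On $U'$ put
$$M_j=\sum_k(Z_x^{-1})_{kj}\,\partial_{x_k},\qquad\text{so that}\qquad M_jZ_i=\delta_{ij},\qquad\partial_{x_k}=\sum_j(\partial_{x_k}Z_j)\,M_j. \tag{5}$$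
If $v$ is a solution and $dv=\sum_ja_j\,dZ_j$, applying this to $M_j$ gives $a_j=M_jv$. So the notation agrees with (3), and $M^\alpha v$ is a solution on $U'$ whenever $v$ is. The vector fields commute: $[M_j,M_k]$ is a combination of the $\partial_{x_l}$ that annihilates all $Z_i$, and $Z_x$ is invertible, so $[M_j,M_k]=0$. From (5), by induction on $|\gamma|$,
$$\partial_x^\gamma=\sum_{|\beta|\le|\gamma|}c_{\gamma\beta}M^\beta,\qquad c_{\gamma\beta}\in C^\infty(U').$$

**Step 4: Taylor polynomials and the Laplacian.** The purpose is to fix the objects appearing in the expansion of $E_\tau$. Put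
$$\Delta v=\sum_jM_j^2v,\qquad T_kv(x,t;\zeta)=\sum_{|\alpha|<k}(M^\alpha v)(x,t)\frac{\zeta^\alpha}{\alpha!},\qquad\Delta_\zeta=\sum_j\partial_{\zeta_j}^2,$$
with $T_kv=0$ for $k\le0$. Since $\partial_{\zeta_j}(\zeta^\alpha/\alpha!)=\zeta^{\alpha-e_j}/(\alpha-e_j)!$ when $\alpha_j\ge1$, and $0$ otherwise, we have $\partial_{\zeta_j}T_kv=T_{k-1}(M_jv)$, hence
$$\Delta_\zeta^lT_kv=T_{k-2l}(\Delta^lv). \tag{6}$$

## 6. The expansion of $E_\tau$ near the image of $Z$

**Lemma 1.** For every solution $v$ and $k\ge1$ there is $C$ such that for $\tau\ge\tau_0:=(32/R)^2$, $(x,t)\in U_1$ and $|\zeta|\le\tau^{-1/2}$,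
$$\bigl|E_\tau v(Z(x,t)+\zeta)-e^{\Delta_\zeta/4\tau}T_kv(x,t;\zeta)\bigr|\le C\tau^{-k/2}. \tag{7}$$
Since $T_kv$ is a polynomial in $\zeta$, the exponential is a finite sum.

*Proof.* Note $|\zeta|\le R/32$. Put $z=Z(x,t)+\zeta$. Below, $c>0$ and $C$ do not depend on $\tau,x,t,\zeta$, and terms $O(\tau^ae^{-c\tau})$ are absorbed in $O(\tau^{-k/2})$.

**Step (i): from the slice $t'=0$ to the slice $t'=t$.** The purpose is to use values of $v$ near $(x,t)$, and this is where we use that $v$ is a solution. Consider the $m$-form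
$$\omega=\chi\,v\,e^{-\tau\langle z-Z\rangle^2}\,dZ_1\wedge\dots\wedge dZ_m$$
with $\chi=\chi(x')$, pulled back to $B\times[0,1]$ by $(x',\theta)\mapsto(x',\theta t)$. Because $v$ is a solution, $d(ve^{-\tau\langle z-Z\rangle^2})$ is a combination of the $dZ_j$, so its wedge product with $dZ_1\wedge\dots\wedge dZ_m$ is $0$. What remains is
$$d\omega=v\,e^{-\tau\langle z-Z\rangle^2}\,d\chi\wedge dZ_1\wedge\dots\wedge dZ_m .$$
On $\operatorname{supp}d\chi$ we have $|x'|\ge R/2$. There, since $\operatorname{Re}z=x+\operatorname{Re}\zeta$ and $\operatorname{Im}z=\varphi(x,t)+\operatorname{Im}\zeta$,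
$$|\operatorname{Re}z-x'|\ge\tfrac R2-\tfrac R8-\tfrac R{32}=\tfrac{11R}{32},\qquad|\operatorname{Im}z-\varphi(x',\theta t)|\le\tfrac R{16}+\tfrac R{32}+\tfrac R{16}=\tfrac{5R}{32},$$
hence $\operatorname{Re}\langle z-Z(x',\theta t)\rangle^2\ge\frac{121-25}{1024}R^2=\frac{96}{1024}R^2$. By Stokes' theorem the integrals of the pullback over $\theta=1$ and $\theta=0$ differ by $O(e^{-c\tau})$; the lateral boundary contributes nothing, since $\chi=0$ near $\partial B$. On the slice over a fixed $\theta$ the form $dZ_1\wedge\dots\wedge dZ_m$ restricts to $\det Z_x\,dx'$. Therefore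
$$E_\tau v(z)=\Bigl(\frac\tau\pi\Bigr)^{m/2}\!\int e^{-\tau\langle z-Z(x',t)\rangle^2}\chi(x')\,v(x',t)\det Z_x(x',t)\,dx'+O(\tau^{m/2}e^{-c\tau}).$$

**Step (ii): replacing $v$ by its Taylor sum in powers of $Z(x',t)-Z(x,t)$.** The purpose is to reduce to polynomials, with an error that the Gaussian makes small. Put $d=x'-x$ and, for $\theta\in[0,1]$,
$$s_\theta(x')=d+i\theta\bigl(\varphi(x',t)-\varphi(x,t)\bigr),$$
so $s_1(x')=Z(x',t)-Z(x,t)$ and $z-Z(x',t)=\zeta-s_1(x')$. From $|a-b|^2\ge\frac12|b|^2-|a|^2$ for the real part, $|a-b|^2\le2|a|^2+2|b|^2$ for the imaginary part, and (4),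
$$\operatorname{Re}\langle\zeta-s_\theta\rangle^2\ge\tfrac12|d|^2-|\zeta|^2-2|\zeta|^2-\tfrac2{1024}|d|^2\ge\tfrac14|d|^2-3|\zeta|^2 .$$
As $\tau|\zeta|^2\le1$,
$$\bigl|e^{-\tau\langle\zeta-s_\theta\rangle^2}\bigr|\le e^3e^{-\tau|d|^2/4}. \tag{8}$$
This holds for $x'\in B$, and for $\theta=0$ it holds for all $d\in\mathbb R^m$. With $(x,t)$ fixed, let
$$\rho(x')=v(x',t)-\sum_{|\alpha|<k}(M^\alpha v)(x,t)\frac{s_1(x')^\alpha}{\alpha!}.$$
On the slice $t'=t$ the $M_j$ are vector fields in $x'$ with $M_j(s_1)_i=\delta_{ij}$. So $M^\beta(s_1^\alpha/\alpha!)$ equals $s_1^{\alpha-\beta}/(\alpha-\beta)!$ if $\beta\le\alpha$ and $0$ otherwise. Since $s_1(x)=0$, it follows that $(M^\beta\rho)(x)=0$ for $|\beta|<k$. By $\partial_x^\gamma=\sum_{|\beta|\le|\gamma|}c_{\gamma\beta}M^\beta$, all $x'$-derivatives of $\rho$ of order $<k$ vanish at $x'=x$. Those of order $k$ are bounded on $B$, uniformly in $(x,t)\in U_1$. As $B$ is convex, Taylor's formula gives $|\rho(x')|\le C|d|^k$ on $B$. By (8), replacing $v(x',t)$ by its Taylor sum changes the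 right side in (i) by
$$O\Bigl(\tau^{m/2}\int|d|^ke^{-\tau|d|^2/4}\,dx'\Bigr)=O(\tau^{-k/2}).$$

**Step (iii): computing the polynomial terms.** The purpose is to deform the slice $s_1(B)$ to a flat real one, where the integral is an exact Gaussian. Let $|\alpha|<k$ and $F(s)=e^{-\tau\langle\zeta-s\rangle^2}s^\alpha$. The $m$-form $F\,ds_1\wedge\dots\wedge ds_m$ is holomorphic of top degree, hence closed on $\mathbb C^m$. Pull it back to $B\times[0,1]$ by $(x',\theta)\mapsto s_\theta(x')$, multiply by $\chi(x')$, and apply Stokes' theorem. The error is an integral over $\operatorname{supp}d\chi$, where $|d|\ge\frac R2-\frac R8=\frac{3R}8$, so by (8) it is $O(e^{-c\tau})$. At $\theta=1$ the form pulls back to $F(s_1(x'))\det Z_x(x',t)\,dx'$, at $\theta=0$ to $F(x'-x)\,dx'$. Hence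
$$\int F(s_1(x'))\chi(x')\det Z_x(x',t)\,dx'=\int F(x'-x)\chi(x')\,dx'+O(e^{-c\tau})=\int_{\mathbb R^m}F(s)\,ds+O(e^{-c\tau}).$$
The last equality uses (8) with $\theta=0$ and the fact that $1-\chi(x+s)\ne0$ implies $|s|\ge3R/8$. Finally,
$$\Bigl(\frac\tau\pi\Bigr)^{m/2}\int_{\mathbb R^m}e^{-\tau\langle\zeta-s\rangle^2}s^\alpha\,ds=e^{\Delta_\zeta/4\tau}\zeta^\alpha. \tag{9}$$
Both sides of (9) are entire in $\zeta$, so we may take $\zeta$ real. For $\eta\in\mathbb R^m$, substituting $s=\zeta+\sigma$,
$$\Bigl(\frac\tau\pi\Bigr)^{m/2}\int e^{-\tau|\zeta-s|^2}e^{s\cdot\eta}\,ds=e^{\zeta\cdot\eta+\eta\cdot\eta/4\tau}=\sum_l\frac1{l!}\Bigl(\frac{\Delta_\zeta}{4\tau}\Bigr)^le^{\zeta\cdot\eta},$$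
because $\Delta_\zeta e^{\zeta\cdot\eta}=(\eta\cdot\eta)e^{\zeta\cdot\eta}$. Comparing the coefficients of $\eta^\alpha$ gives (9). Multiply (9) by the bounded numbers $(M^\alpha v)(x,t)/\alpha!$, sum over $|\alpha|<k$, and combine with (i) and (ii). This is (7). $\square$

The factor $e^{\Delta_\zeta/4\tau}$ in (7) is the systematic error seen in Section 1. The combination (2) is designed to cancel it. Let $u$ be a solution on $U$.

**Lemma 2.** For every $L\ge1$ there is $C_L$ such that for $\tau\ge\tau_0$, $(x,t)\in U_1$ and $|\zeta|\le\tau^{-1/2}$,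
$$\bigl|E^{(L)}_\tau u(Z(x,t)+\zeta)-T_{2L}u(x,t;\zeta)\bigr|\le C_L\tau^{-L}. \tag{10}$$

*Proof.* For $0\le l\le L-1$ apply Lemma 1 to the solution $v=\Delta^lu$ with $k=2L-2l\ge2$. By (6), $T_{2L-2l}(\Delta^lu)=\Delta_\zeta^lT_{2L}u$. So the $l$-th term of (2), evaluated at $Z(x,t)+\zeta$, equals
$$\frac1{l!}\Bigl(-\frac1{4\tau}\Bigr)^le^{\Delta_\zeta/4\tau}\Delta_\zeta^lT_{2L}u+O\bigl(\tau^{-l}\tau^{-(L-l)}\bigr).$$
As $T_{2L}u$ has degree at most $2L-1$ in $\zeta$, $\Delta_\zeta^LT_{2L}u=0$. Thus the sum over $l<L$ is the full exponential series, and the total is $e^{\Delta_\zeta/4\tau}e^{-\Delta_\zeta/4\tau}T_{2L}u+O(\tau^{-L})=T_{2L}u+O(\tau^{-L})$. $\square$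

## 7. A telescoping series that is rapidly small near $K$

**Proposition 3.** There are $j_0\ge0$, entire functions $P_j$ $(j\ge j_0)$ and numbers $\varepsilon_j>0$ such that, with $h_j=P_{j+1}-P_j$ and $N_j=\{z\in\mathbb C^m:\operatorname{dist}(z,K)<2^{-j-1}\}$:

- (a) $P_j\circ Z\to u$ uniformly on $U_1$;
- (b) $|h_j|\le\varepsilon_j$ on $N_j$;
- (c) $\sup_j2^{jN}\varepsilon_j<\infty$ for every $N$;
- (d) $N_j\subset\{|z|<R\}$.

*Proof.* **Step 1: comparing two consecutive scales.** The purpose is to bound differences on all of $N_j$ by evaluating both terms at the same base point. Choose $j_0\ge0$ with $4^{j_0}\ge\tau_0$, and let $j\ge j_0$, $L\ge1$, $L'\in\{L,L+1\}$. A point of $N_j$ has the form $Z(x,t)+\zeta$ with $(x,t)\in U_1$ and $|\zeta|\le2^{-j-1}=(4^{j+1})^{-1/2}\le(4^j)^{-1/2}$. So (10) applies at the same $(x,t)$ with $\tau=4^{j+1}$ and with $\tau=4^j$. The polynomials $T_{2L'}u$ and $T_{2L}u$ differ only by terms with $2L\le|\alpha|<2L+2$, for which $|\zeta^\alpha|\le2^{-2jL}=4^{-jL}$. Hence on $N_j$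
$$\bigl|E^{(L')}_{4^{j+1}}u-E^{(L)}_{4^j}u\bigr|\le C_{L'}4^{-(j+1)L'}+C_L4^{-jL}+\sum_{2L\le|\alpha|<2L+2}\sup_{U_1}\frac{|M^\alpha u|}{\alpha!}\,2^{-2jL}\le B_L4^{-jL},$$
with $B_L$ depending only on $L$. We may take $B_L\ge\max(1,C_L)$ and nondecreasing in $L$.

**Step 2: letting $L$ grow with $j$.** The purpose is to gain every power of $2^{-j}$ although $B_L$ may grow in an uncontrolled way. Put $L_{j_0}=1$, and $L_{j+1}=L_j+1$ if $B_{L_j+1}\le2^{j+1}B_1$, $L_{j+1}=L_j$ otherwise. The sequence cannot stay at a value $L$, since $B_{L+1}\le2^{j+1}B_1$ for all large $j$. So $L_j\to\infty$. By induction $B_{L_j}\le2^jB_1$. Let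
$$P_j=E^{(L_j)}_{4^j}u,\qquad\varepsilon_j=B_12^j4^{-jL_j}.$$
Step 1 with $L=L_j$ and $L'=L_{j+1}$ gives $|h_j|\le B_{L_j}4^{-jL_j}\le\varepsilon_j$ on $N_j$, which is (b). Next, $2^{jN}\varepsilon_j=B_12^{j(N+1-2L_j)}$ is bounded, which is (c). Lemma 2 with $\zeta=0$, where $T_{2L}u=u$, gives $|P_j\circ Z-u|\le C_{L_j}4^{-jL_j}\le\varepsilon_j\to0$ on $U_1$, which is (a). For (d), $|Z|\le\frac R8+\frac R{16}$ on $U_1$ and $2^{-j-1}\le R/32$. $\square$

From (a) and telescoping,
$$u=P_{j_0}\circ Z+\sum_{j\ge j_0}h_j\circ Z\quad\text{uniformly on }U_1. \tag{11}$$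

The next lemma says what bound on quotients is enough to sum them.

**Lemma 4.** Let $Y$ be an open subset of some $\mathbb R^M$ and $\Psi:Y\to\mathbb C^d$ a smooth map that is bounded together with all its derivatives. Let $a>0$, and let $\Theta_j$ be holomorphic on an open set containing $\Lambda_j=\{\xi:\operatorname{dist}(\xi,\Psi(Y))<a2^{-j}\}$, with $\int_{\Lambda_j}|\Theta_j|^2\,d\lambda\le C4^j\varepsilon_j^2$, $C$ independent of $j$. Then $\sum_j\Theta_j\circ\Psi$ converges uniformly on $Y$ with all derivatives.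

*Proof.* Let $\xi\in\Psi(Y)$. If $|\xi'-\xi|<a2^{-j}/2$, the ball of radius $a2^{-j}/2$ about $\xi'$ lies in $\Lambda_j$, and the mean value property bounds $|\Theta_j(\xi')|$ by a constant times $2^{jd}\|\Theta_j\|_{L^2(\Lambda_j)}\le C2^{j(d+1)}\varepsilon_j$. Cauchy's estimates then give
$$|\partial^\beta\Theta_j|\le C_\beta2^{j(|\beta|+d+1)}\varepsilon_j\quad\text{on }\Psi(Y).$$
By the chain rule, derivatives of $\Theta_j\circ\Psi$ at a point $y$ are sums of holomorphic derivatives of $\Theta_j$ at $\Psi(y)$ times products of bounded derivatives of $\Psi$. So each derivative of order $\mu$ of the $j$-th term is $O(2^{j(\mu+d+1)}\varepsilon_j)$, and by (c) with $N=\mu+d+2$ this is $O(2^{-j})$. $\square$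

This is where the correction (2) is needed: the loss $2^{j(\mu+d+1)}$ grows with the number $\mu$ of derivatives, so a fixed power of $2^{-j}$ in $\varepsilon_j$ would not suffice.

## 8. Reduction to a division problem, and one basic solution

**Step 1: what remains for Theorem A.** The purpose is to isolate the one statement still to be proved. Given a solution $u$ near $0$, let $U$ be a neighborhood of $0$ on which it is defined, and use Sections 5–7. Suppose that for every $j\ge j_0$ there are functions $f_{1,j},\dots,f_{m,j}$ holomorphic on an open set containing $N_j$ such that, on that set and with $C$ independent of $j$,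
$$h_j(z)-h_j(0)=\sum_iz_if_{i,j}(z),\qquad\int_{N_j}|f_{i,j}|^2\,d\lambda\le C4^j\varepsilon_j^2. \tag{12}$$
Then Theorem A follows. Indeed, Lemma 4 with $\Psi=Z$ on $U_1$, $d=m$ and $a=\frac12$ shows that $\sum_jf_{i,j}\circ Z$ converges with all derivatives on $U_1$. Each $f_{i,j}\circ Z$ is a solution, because its differential is a combination of the $dZ_k$. Hence so is the sum. Write $P_{j_0}(z)-P_{j_0}(0)=\sum_iz_iQ_i(z)$ with the entire functions $Q_i(z)=\int_0^1\partial_iP_{j_0}(sz)\,ds$ (a single entire function may be divided along segments without harm), and put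
$$u_i=Q_i\circ Z+\sum_{j\ge j_0}f_{i,j}\circ Z .$$
This is a smooth solution on $U_1$. Subtract from (11) its value at the point $0$, where $Z=0$:
$$u-u(0)=\sum_iZ_i\,(Q_i\circ Z)+\sum_{j\ge j_0}\sum_iZ_i\,(f_{i,j}\circ Z)=\sum_iZ_iu_i\quad\text{on }U_1 .$$

**Step 2: a pointwise bound for the function to be divided.** The purpose is to show that $h_j-h_j(0)$ is small compared with $|z|$. Let $D$ be an open set containing $\{|z|<2^{-j-1}\}$ on which $|h_j|<2\varepsilon_j$. Then
$$|h_j(z)-h_j(0)|\le6\cdot2^j\varepsilon_j|z|,\qquad z\in D. \tag{13}$$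
Put $f=h_j-h_j(0)$. Since $0\in K$, the ball $\{|z|<2^{-j-1}\}$ lies in $N_j$. There $|f|\le2\varepsilon_j$ by (b), and the Schwarz lemma, applied on complex lines through $0$, gives $|f(z)|\le2\varepsilon_j\cdot2^{j+1}|z|=4\cdot2^j\varepsilon_j|z|$. At the other points of $D$ we have $|z|\ge2^{-j-1}$ and $|f|\le2\varepsilon_j+\varepsilon_j=3\varepsilon_j\le6\cdot2^j\varepsilon_j|z|$.

**Step 3: Theorem A for $m=1$.** Here the division is immediate. Take $D=N_j$ in Step 2 and $f_{1,j}=(h_j-h_j(0))/z$, which is holomorphic on $N_j$ and bounded there by $6\cdot2^j\varepsilon_j$. As $N_j\subset\{|z|<R\}$, (12) holds.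

**Several basic solutions.** For $m\ge2$ one has to find $f_{1,j},\dots,f_{m,j}$ with an estimate. This is a $\bar\partial$-type problem, and theorems that solve it with bounds ask for a pseudoconvex set. Recall that an open set in $\mathbb C^d$ is *pseudoconvex* if it has a continuous plurisubharmonic exhaustion function, that is, one whose sublevel sets are compact. The set $N_j$ on which we know that $h_j$ is small need not be pseudoconvex. Take on $\mathbb R^3$, with coordinates $(x_1,x_2,t)$,
$$Z_1=x_1+it,\qquad Z_2=x_2+i(x_1^2+t^2).$$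
The structure $\mathcal V$ is spanned by $L=\partial_{x_1}+i\partial_t-2i(x_1+it)\partial_{x_2}$. Indeed $LZ_1=1+i\cdot i=0$ and $LZ_2=-2i(x_1+it)+i(2x_1+2it)=0$, and a rank one bundle is involutive. With $R\le\frac1{64}$ and $r\le R/64$, (4) holds, as $\|\varphi_x\|=2|x_1|$ and $|\varphi(0,t)|=(t^2+t^4)^{1/2}\le2|t|$. Here
$$K=\{\operatorname{Im}z_2=|z_1|^2,\ |(\operatorname{Re}z_1,\operatorname{Re}z_2)|<R/8,\ |\operatorname{Im}z_1|<r\}.$$
Fix $0<c<r^2$. For $0\le c'\le c$ the disk $\{|z_1|\le\sqrt{c'},\ z_2=ic'\}$ has its boundary circle in $K$, and these circles fill the compact set $\{z_2=i|z_1|^2,\ |z_1|^2\le c\}\subset K$. For $c'=0$ the disk is the point $0$. If $N_j$ had a plurisubharmonic exhaustion $\psi$, the set of $c'$ for which the disk lies in $N_j$ would be open. It would also be closed: by the maximum principle $\psi$ is bounded on such disks by its maximum over the compact set of circles, so they stay in one compact sublevel set. Then all the disks would lie in $N_j$. But the squared distance from the center $(0,ic)$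 to a point $(z_1,x_2+i|z_1|^2)$ is
$$|z_1|^2+x_2^2+(|z_1|^2-c)^2=c^2+(1-2c)|z_1|^2+|z_1|^4+x_2^2\ge c^2 .$$
So $(0,ic)\notin N_j$ as soon as $2^{-j-1}\le c$, and for these $j$ the set $N_j$ is not pseudoconvex.

## 9. Skoda division on a sublevel set of $h_j$: Theorem A

The way out is to enlarge $N_j$. The function $h_j$ is entire, and the set where it is small is itself of the right kind. Recall the theorem that divides.

**Cited theorem** (H. Skoda, *Ann. Sci. École Norm. Sup.* (4) 5 (1972), 545–579, Théorème 1, with weight $\psi=0$). Let $D\subset\mathbb C^d$ be a pseudoconvex open set, $g_1,\dots,g_p\in\mathcal O(D)$, $|g|^2=\sum|g_i|^2$, $q=\min(d,p-1)$, $\alpha>1$. If $f\in\mathcal O(D)$ and $\int_D|f|^2|g|^{-2\alpha q-2}\,d\lambda<\infty$, there are $f_i\in\mathcal O(D)$ with $f=\sum g_if_i$ and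
$$\int_D\sum_i|f_i|^2|g|^{-2\alpha q}\,d\lambda\le\frac\alpha{\alpha-1}\int_D|f|^2|g|^{-2\alpha q-2}\,d\lambda .$$

The set $D$ need not be connected: its components are pseudoconvex, the estimate holds on each with the same constant, and the estimates add up. For a first check take $g_i=z_i$ on a ball about $0$ in $\mathbb C^m$, $m\ge2$. Then $q=m-1$, and with $2\alpha q=2m-1$ the hypothesis involves $\int|f|^2|z|^{-2m-1}\,d\lambda$ over a ball in $\mathbb R^{2m}$. It diverges if $f(0)\ne0$ and is finite near $0$ if $|f|\le C|z|$. So (13) is the input needed.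

**Proof of Theorem A for $m\ge2$.**

**Step 1: a pseudoconvex set containing $N_j$ on which $h_j$ is small.** Let
$$D_j=\{z:|z|<R,\ |h_j(z)|<2\varepsilon_j\}.$$
By (b) and (d), $N_j\subset D_j$. The function $s\mapsto(a-s)^{-1}$ is convex and increasing for $s<a$, and $|z|^2$ and $|h_j|^2$ are plurisubharmonic. So
$$(R^2-|z|^2)^{-1}+(4\varepsilon_j^2-|h_j|^2)^{-1}$$
is plurisubharmonic on $D_j$. It is an exhaustion: on a sublevel set both $R^2-|z|^2$ and $4\varepsilon_j^2-|h_j|^2$ are bounded below by a positive constant, so the sublevel set is compact in $D_j$. Thus $D_j$ is pseudoconvex.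

**Step 2: division with bounds.** The purpose is to obtain (12). By (13) with $D=D_j$, the function $f=h_j-h_j(0)$ satisfies $|f|\le6\cdot2^j\varepsilon_j|z|$ on $D_j$. Apply Skoda's theorem on $D_j$ with $g_i=z_i$, $q=\min(m,m-1)=m-1$ and $\alpha=\frac{2m-1}{2m-2}>1$, so that $2\alpha q=2m-1$:
$$\int_{D_j}|f|^2|z|^{-2\alpha q-2}\,d\lambda\le36\cdot4^j\varepsilon_j^2\int_{|z|<R}|z|^{-(2m-1)}\,d\lambda=C'4^j\varepsilon_j^2<\infty,$$
the last integral being over a ball in $\mathbb R^{2m}$. We get $f_{i,j}\in\mathcal O(D_j)$ with $h_j-h_j(0)=\sum_iz_if_{i,j}$. Since $|z|^{-2\alpha q}\ge R^{-(2m-1)}$ on $D_j$, also $\int_{D_j}|f_{i,j}|^2\,d\lambda\le C4^j\varepsilon_j^2$ with $C$ independent of $j$. As $D_j\supset N_j$, this is (12), and Step 1 of Section 8 finishes the proof. Every $u\in\mathfrak m$ lies in $\langle Z_1,\dots,Z_m\rangle$. $\blacksquare$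

## 10. Two points at once: polynomial hulls and Theorem B

For Theorem B one must divide $h_j(z)-h_j(w)$ by the $z_i-w_i$. The sets $D_j$ of Section 9 do not come with a Lipschitz bound for $h_j$: near their boundary $|h_j|$ is close to $2\varepsilon_j$ and there is no room for Cauchy's estimates. Polynomial hulls provide the room.

**Definition.** The *polynomial hull* of a compact set $S\subset\mathbb C^d$ is $\hat S=\{z:|P(z)|\le\max_S|P|\text{ for all polynomials }P\}$. It is compact. Since entire functions are uniform limits of polynomials on compact sets, the same inequality holds on $\hat S$ for entire functions. Clearly $\widehat{S+b}=\hat S+b$, and $\hat{\hat S}=\hat S$. Closed balls equal their hulls. For example, the circle $\{|z_1|=\sqrt c,\ z_2=ic\}$ of Section 8 has as its hull the disk $\{|z_1|\le\sqrt c,\ z_2=ic\}$: the disk is in the hull by the maximum principle, and the polynomials $z_1$ and $z_2-ic$ exclude all other points.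

**Proof of Theorem B.** Let $U$ be the given neighborhood and keep the notation of Sections 5–7; $U_1$ does not depend on $u$. Put
$$\delta_j=2^{-j-1},\qquad A_j=\{\operatorname{dist}(z,K)\le\delta_j/2\},\qquad X_j=\hat A_j,\qquad D_j=\operatorname{int}X_j .$$
These $D_j$ replace those of Section 9. The set $A_j$ is compact and, by (d), contained in the ball $\{|z|\le R\}$, so $X_j$ is too:
$$\{\operatorname{dist}(z,K)<\delta_j/2\}\subset D_j\subset X_j\subset\{|z|\le R\}.$$

**Step 1: $D_j$ is pseudoconvex.** This is needed for Skoda's theorem. Let $S\subset D_j$ be compact and $0<\eta<\operatorname{dist}(S,\partial D_j)$. For $|b|\le\eta$ we have $S+b\subset X_j$, hence $\hat S+b=\widehat{S+b}\subset\hat X_j=X_j$. So every point of $\hat S$ is the center of a closed ball of radius $\eta$ contained in $X_j$, and $\hat S$ is a compact subset of $\operatorname{int}X_j=D_j$. The $\mathcal O(D_j)$-hull of $S$ is relatively closed in $D_j$ and contained in $\hat S$, hence compact. So $D_j$ is holomorphically convex, and therefore pseudoconvex.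

**Step 2: a Lipschitz bound.** The purpose is the analogue of (13). Let $z\in X_j$ and $|b|<\delta_j/2$. Then $z+b$ lies in the polynomial hull of $A_j+b$, and $A_j+b\subset N_j$. Since $h_j$ is entire, (b) gives $|h_j(z+b)|\le\varepsilon_j$. So $|h_j|\le\varepsilon_j$ on the ball of radius $\delta_j/2$ about $z$, and by Cauchy's estimates $|\nabla h_j|\le C2^j\varepsilon_j$ on $\{|z'-z|<\delta_j/4\}$. Consequently
$$|h_j(z)-h_j(w)|\le C2^j\varepsilon_j|z-w|,\qquad z,w\in D_j. \tag{14}$$
If $|z-w|<\delta_j/4$, integrate the gradient along the segment from $z$ to $w$. Otherwise $|h_j(z)-h_j(w)|\le2\varepsilon_j\le8\varepsilon_j\delta_j^{-1}|z-w|=16\cdot2^j\varepsilon_j|z-w|$.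

**Step 3: division on $D_j\times D_j$.** The purpose is to find $F_{i,j}\in\mathcal O(D_j\times D_j)$ with
$$h_j(z)-h_j(w)=\sum_i(z_i-w_i)F_{i,j}(z,w),\qquad\int_{D_j\times D_j}|F_{i,j}|^2\,d\lambda\le C4^j\varepsilon_j^2. \tag{15}$$
The product $D_j\times D_j\subset\mathbb C^{2m}$ is pseudoconvex. Put $f(z,w)=h_j(z)-h_j(w)$ and $g_i=z_i-w_i$. If $m=1$, take $F_{1,j}=f/(z-w)$, which is holomorphic and, by (14), bounded by $C2^j\varepsilon_j$ on a bounded set. If $m\ge2$, then $q=\min(2m,m-1)=m-1$. With $\alpha=\frac{2m-1}{2m-2}$ and (14),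
$$\int_{D_j\times D_j}|f|^2|z-w|^{-2\alpha q-2}\,d\lambda\le C4^j\varepsilon_j^2\iint_{|z|,|w|\le R}|z-w|^{-(2m-1)}\,d\lambda\le C'4^j\varepsilon_j^2,$$
the double integral being finite because $|\cdot|^{-(2m-1)}$ is locally integrable on $\mathbb R^{2m}$. Since $|z-w|\le2R$, we have $|z-w|^{-2\alpha q}\ge(2R)^{-(2m-1)}$, and Skoda's theorem gives (15).

**Step 4: summation.** The purpose is to assemble the $w_i$. Apply Lemma 4 with $\Psi(q,p)=(Z(q),Z(p))$ on $U_1\times U_1$, $d=2m$ and $a=\frac14$. This is allowed: a point of $\mathbb C^{2m}$ at distance less than $2^{-j-2}=\delta_j/2$ from $K\times K$ has both components at distance less than $\delta_j/2$ from $K$, so it lies in $D_j\times D_j$. Hence $\sum_jF_{i,j}(Z(q),Z(p))$ converges uniformly with all derivatives on $U_1\times U_1$. In each variable separately the differential of every term is a combination of the $dZ_k$, so the sum is annihilated by $\mathcal V$ in each variable. With the entire functions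
$$Q_i(z,w)=\int_0^1\partial_iP_{j_0}(w+s(z-w))\,ds,\qquad P_{j_0}(z)-P_{j_0}(w)=\sum_i(z_i-w_i)Q_i(z,w),$$
put
$$w_i(q,p)=Q_i(Z(q),Z(p))+\sum_{j\ge j_0}F_{i,j}(Z(q),Z(p)).$$
Writing (11) at $q$ and at $p$ and subtracting gives $u(q)-u(p)=\sum_i(Z_i(q)-Z_i(p))w_i(q,p)$ for $p,q\in U_1$. $\blacksquare$

For fixed $p\in U_1$ this shows that, on the fixed neighborhood $U_1$, $u-u(p)$ lies in the ideal generated by the $Z_i-Z_i(p)$.

## 11. Cotangent space, powers of $\mathfrak m$ and ideals containing a power: Corollary C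

Here $Z$ is again the original system of basic solutions, and $M_1,\dots,M_m$ are the derivations (3) that belong to it.

**Proof of C.1.** The step identifies $\mathfrak m/\mathfrak m^2$. The map $\mathfrak m\to\mathcal V_0^\perp$, $u\mapsto du(0)$, kills $\mathfrak m^2$ and is onto, since the $dZ_i(0)$ span $\mathcal V_0^\perp$. If $du(0)=0$, write $u=\sum_iZ_iu_i$ by Theorem A. Then $0=du(0)=\sum_iu_i(0)\,dZ_i(0)$, so all $u_i(0)=0$, that is, $u_i\in\mathfrak m$ and $u\in\mathfrak m^2$. Hence $\mathfrak m/\mathfrak m^2\cong\mathcal V_0^\perp$. The ideal $\mathfrak m$ is finitely generated over the local ring $\mathfrak S_0$, whose residue field is $\mathbb C$. By Nakayama's lemma, $v_1,\dots,v_p\in\mathfrak m$ generate $\mathfrak m$ if and only if their classes span $\mathfrak m/\mathfrak m^2$, that is, if and only if the $dv_i(0)$ span $\mathcal V_0^\perp$. The minimal number of generators is $\dim\mathcal V_0^\perp=m$.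

**Proof of C.2.** The step reads off Taylor coefficients from the derivations. By Theorem A and $\mathfrak S_0=\mathbb C+\mathfrak m$,
$$\mathfrak m^k=\sum_{|\alpha|=k}Z^\alpha\mathfrak S_0=\sum_{|\alpha|=k}\mathbb C\,Z^\alpha+\mathfrak m^{k+1}.$$
By induction on $k$, every $u\in\mathfrak S_0$ has the form $u=\sum_{|\alpha|<k}c_\alpha Z^\alpha+v$ with $v\in\mathfrak m^k$. By the Leibniz rule $M_j\mathfrak m^k\subset\mathfrak m^{k-1}$, so $M^\beta\mathfrak m^k\subset\mathfrak m$ for $|\beta|<k$. Since $M_jZ_i=\delta_{ij}$, the value of $M^\beta Z^\alpha$ at $0$ is $\beta!$ if $\alpha=\beta$ and $0$ otherwise. Hence $(M^\beta u)(0)=\beta!\,c_\beta$ for $|\beta|<k$. As $v\in\mathfrak m^k=\sum_{|\alpha|=k}Z^\alpha\mathfrak S_0$, this is the stated formula. If $(M^\alpha u)(0)=0$ for all $|\alpha|<k$, then $u=v\in\mathfrak m^k$. The converse is $M^\beta\mathfrak m^k\subset\mathfrak m$. The homomorphism $\mathbb C[\zeta]\to\mathfrak S_0/\mathfrak m^k$, $\zeta\mapsto Z$, is onto by the formula. A polynomial with coefficients $c_\alpha$ lies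 in its kernel if and only if $c_\alpha=0$ for $|\alpha|<k$, again by applying the $M^\beta$ at $0$. So it induces isomorphisms $\mathbb C[\zeta]/(\zeta)^k\cong\mathfrak S_0/\mathfrak m^k$. They are compatible in $k$, and the inverse limit is $\mathbb C[[\zeta_1,\dots,\zeta_m]]$.

**Proof of C.3.** The step tests membership in an ideal on a Taylor polynomial. Let $T_ku(\zeta)=\sum_{|\alpha|<k}\frac{(M^\alpha u)(0)}{\alpha!}\zeta^\alpha$. By C.2, $u\mapsto T_ku$ modulo $(\zeta)^k$ is the ring homomorphism $\mathfrak S_0\to\mathfrak S_0/\mathfrak m^k\cong\mathbb C[\zeta]/(\zeta)^k$. For $g\in\mathbb C\{\zeta\}$ write $g=P+\sum_{|\alpha|=k}\zeta^\alpha g_\alpha$ with $P$ a polynomial of degree $<k$ and $g_\alpha\in\mathbb C\{\zeta\}$. Then $g(Z)\in P(Z)+\mathfrak m^k$, so $T_k(g(Z))=P\equiv g$ modulo $(\zeta)^k$.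

If $u=\sum_ig_i(Z)v_i$ with $g_i\in J$ and $v_i\in\mathfrak S_0$, then $T_ku\equiv\sum_ig_i\,T_kv_i$ modulo $(\zeta)^k$, so $T_ku\in J+(\zeta)^k=J$. Conversely, let $T_ku\in J$. By C.2, $u\in(T_ku)(Z)+\mathfrak m^k$. The first term is $g(Z)$ with $g=T_ku\in J$, and $\mathfrak m^k$ is generated by the $Z^\alpha$ with $|\alpha|=k$, for which $\zeta^\alpha\in(\zeta)^k\subset J$. So $u$ lies in the ideal generated by $\{g(Z):g\in J\}$. $\blacksquare$
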